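\title{Triangle-free graphs with non-integer critical exponent}

\begin{abstract}
The critical exponent $\mathrm{CE}(G)$ of a graph $G$ is the threshold beyond which every entrywise power preserves positive semidefiniteness of nonnegative matrices supported on $G$. We show that it need not be an integer. Every triangle-free graph of maximum degree $\Delta\ge 2$ satisfies $1\le \mathrm{CE}(G)\le 2-\frac{2}{3\Delta}$, and there are explicit triangle-free Cayley graphs with critical exponent at least $5/4$, and indeed arbitrarily close to $2$.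
\end{abstract}

\section{The critical exponent of a graph}\label{sec:intro}

Let $G=(V,E)$ be a finite simple graph with $V=\{1,\dots,n\}$. A real symmetric matrix $A$ is \emph{positive semidefinite}, written $A\succeq0$, if all its eigenvalues are nonnegative. Let $\mathbb P_G$ be the set of $n\times n$ positive semidefinite matrices $A=(a_{ij})$ with entries in $[0,\infty)$ such that $a_{ij}=0$ whenever $i\ne j$ and $\{i,j\}\notin E$; entries on edges may also be zero. For $\alpha>0$ let $A^{\circ\alpha}=(a_{ij}^\alpha)$ be the entrywise power, with $0^\alpha=0$. Define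
\[
\mathcal H_G=\{\alpha>0:\ A^{\circ\alpha}\succeq0\text{ for every }A\in\mathbb P_G\},
\]
and define the \emph{critical exponent} of $G$ by
\[
\mathrm{CE}(G)=\inf\{\alpha\ge0:\ \beta\in\mathcal H_G\text{ for all }\beta\ge\alpha\text{ with }\beta>0\}.
\]
The entrywise product of two positive semidefinite matrices is positive semidefinite (the Schur product theorem), so $\mathcal H_G$ contains $\mathbb N=\{1,2,\dots\}$. The content of $\mathcal H_G$ lies in its non-integer points, and $\mathrm{CE}(G)$ marks where the last bad power sits: if $\alpha_0\notin\mathcal H_G$, then $\mathrm{CE}(G)\ge\alpha_0$.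

For $r\ge2$ let $K_r$ be the complete graph on $r$ vertices and $K_r^{(1)}$ the graph obtained from it by removing one edge; thus $K_3^{(1)}$ is the path $P_3$ on three vertices. Let $m_G$ be the largest $r$ such that $K_r$ or $K_r^{(1)}$ is a subgraph of $G$. A graph is \emph{chordal} if every cycle of length at least four has an edge joining two nonconsecutive vertices of the cycle. Two known results compute $\mathcal H_G$.
\begin{enumerate}
\item[(i)] If $G$ is chordal, then $\mathcal H_G=\mathbb N\cup[m_G-2,\infty)$, so $\mathrm{CE}(G)=m_G-2$.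
\item[(ii)] If $G$ is connected and bipartite with at least three vertices, then $\mathcal H_G=[1,\infty)$.
\end{enumerate}
A graph as in (ii) contains $P_3$ and no triangle, so $m_G=3$ and again $\mathrm{CE}(G)=m_G-2$. Removing edges or vertices can only enlarge $\mathcal H_G$ (Lemma~\ref{lem:reduce}), and $K_r$ and $K_r^{(1)}$ are chordal, so (i) gives $m_G-2\le\mathrm{CE}(G)\le n-2$ for every graph on $n\ge2$ vertices. It is tempting to guess that the lower bound is always attained, or at least that the answer is always an integer. In \cite{slides} it is observed that the critical exponent always appears to be an integer, and it is asked whether this can be proved directly, without computing the critical exponent of the graph at hand.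

We show that the critical exponent is not always an integer. We never compute it; we trap it strictly between $1$ and $2$. The upper bound holds for all triangle-free graphs.

\begin{theorem}\label{thm:upper}
Let $G$ be a triangle-free graph with maximum degree $\Delta\ge2$. Then $[2-\frac{2}{3\Delta},\infty)\subset\mathcal H_G$. Hence $1\le\mathrm{CE}(G)\le2-\frac{2}{3\Delta}$.
\end{theorem}

The lower bound needs a construction. For each $q=4^j$, Definition~\ref{def:Gq} gives a Cayley graph $G_q$ of the group $\mathbb F_2\times\mathbb F_q^3$.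

\begin{theorem}\label{thm:lower}
Let $q=4^j>64$. Then $G_q$ is connected and triangle-free. If $\alpha_0\in(1,2)$ satisfies
\begin{equation}\label{eq:cond}
8^{-\alpha_0}\,q^{1-\alpha_0/2}\Bigl(1-\Bigl(\frac{2}{q-1}\Bigr)^{\alpha_0-1}\Bigr)>1,
\end{equation}
then $\mathcal H_{G_q}\cap(0,\alpha_0]=\{1\}$, so $\mathrm{CE}(G_q)\ge\alpha_0$.
\end{theorem}

\begin{corollary}\label{cor:counter}
For $q=4^6=4096$ we have $\frac54\le\mathrm{CE}(G_q)<2$. In particular $\mathrm{CE}(G_q)$ is not an integer.
\end{corollary}

\begin{corollary}\label{cor:range}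
Let $G$ be triangle-free. Then $\mathrm{CE}(G)=0$ if all components of $G$ have at most two vertices, and $\mathrm{CE}(G)\in[1,2)$ otherwise. Moreover $\mathrm{CE}(G_q)\ge2-\frac{14}{\log_2q}$ for $q=4^j\ge2^{28}$. Thus the supremum of $\mathrm{CE}$ over triangle-free graphs is $2$ and is not attained, and $\mathrm{CE}$ takes infinitely many distinct non-integer values in $(1,2)$.
\end{corollary}

\section{Unit diagonal, paths and bipartite graphs}\label{sec:first}

\begin{lemma}\label{lem:reduce}
\begin{enumerate}
\item[(a)] If $G'$ is a subgraph of $G$, not necessarily induced, then $\mathcal H_G\subset\mathcal H_{G'}$.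
\item[(b)] A power $\alpha>0$ lies in $\mathcal H_G$ if and only if $A^{\circ\alpha}\succeq0$ for every $A\in\mathbb P_G$ with unit diagonal. The off-diagonal entries of such an $A$ lie in $[0,1]$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Pad a matrix in $\mathbb P_{G'}$ with zero rows and columns. The result lies in $\mathbb P_G$, because entries on edges may vanish, and padding commutes with entrywise powers.

(b) Let $A\in\mathbb P_G$. Its $2\times2$ principal minors give $a_{ij}^2\le a_{ii}a_{jj}$; this is the last claim, and it shows that row and column $i$ vanish when $a_{ii}=0$. Let $A'$ have unit diagonal and off-diagonal entries $a_{ij}/\sqrt{a_{ii}a_{jj}}$ if $a_{ii}a_{jj}>0$, and $0$ otherwise. Then $A'$ is the direct sum of an identity matrix and a diagonal rescaling of a principal submatrix of $A$, so $A'\in\mathbb P_G$. With $N=\operatorname{diag}(a_{ii}^{\alpha/2})$ we have $A^{\circ\alpha}=N\,(A')^{\circ\alpha}N$, which is positive semidefinite if $(A')^{\circ\alpha}$ is.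
\end{proof}

From now on we write a unit-diagonal matrix in $\mathbb P_G$ as $A=I+B$ and think of $B=(b_{ij})$ as a system of weights in $[0,1]$ on the edges of $G$. Then $A^{\circ\alpha}=I+B^{\circ\alpha}$. Three small cases show how the values $0$ and $1$ arise; the last two together prove (ii).

\begin{example}[a single edge]\label{ex:edge}
For $G=K_2$ with weight $t\ge0$, the condition $I+B\succeq0$ reads $t\le1$, and every power $\alpha>0$ preserves it. If all components of $G$ have at most two vertices, then $I+B$ is block diagonal with such blocks and $1\times1$ blocks, so $\mathcal H_G=(0,\infty)$ and $\mathrm{CE}(G)=0$.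
\end{example}

\begin{example}[powers below $1$]\label{ex:path}
On $P_3$ with both weights equal to $t$, the matrix $B$ has eigenvalues $0$ and $\pm\sqrt2\,t$. For $t=2^{-1/2}$ we have $I+B\succeq0$, while $I+B^{\circ\alpha}$ has the eigenvalue $1-2^{(1-\alpha)/2}$, which is negative for $\alpha<1$. A graph with a vertex of degree at least $2$ contains $P_3$, so by Lemma~\ref{lem:reduce}(a) it has $\mathcal H_G\cap(0,1)=\emptyset$ and $\mathrm{CE}(G)\ge1$.
\end{example}

\begin{example}[powers above $1$]\label{ex:bip}
Let $G$ be any graph and suppose that $I-B\succeq0$. For $\alpha\ge1$ we have $b_{ij}^\alpha\le b_{ij}$, so for $x\in\mathbb R^n$, with $|x|$ the vector of absolute values,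
\[
x^T(I+B^{\circ\alpha})x\ \ge\ |x|^T(I-B)|x|\ \ge\ 0 .
\]
If $G$ is bipartite, let $J$ be the diagonal matrix with $+1$ on one part and $-1$ on the other. Then $I-B=J(I+B)J\succeq0$, so $[1,\infty)\subset\mathcal H_G$.
\end{example}

Example~\ref{ex:bip} tells us where a bad power above $1$ can come from: a matrix $I+B\succeq0$ for which $I-B$ is not positive semidefinite, on a graph with odd cycles. Section~\ref{sec:two} builds such matrices. First we show that without triangles the bad powers stop short of $2$.

\section{The upper bound for triangle-free graphs}\label{sec:upper}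

Throughout this section $G$ is triangle-free and $A=I+B\in\mathbb P_G$. We write $k\sim i$ if $k$ is adjacent to $i$, and define the \emph{slack} at vertex $i$ by
\[
s_i=1-\sum_{k\sim i}b_{ik}^2 .
\]
Every positive semidefinite matrix is a Gram matrix (take the columns of its positive semidefinite square root), so there are unit vectors $u_1,\dots,u_n$ with $\langle u_i,u_j\rangle=a_{ij}$. The neighbors of $i$ are pairwise nonadjacent, so the vectors $u_k$ with $k\sim i$ are orthonormal. Hence the \emph{residual}
\[
r_i=u_i-\sum_{k\sim i}b_{ik}u_k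
\]
is the component of $u_i$ orthogonal to all $u_k$ with $k\sim i$, and
\begin{equation}\label{eq:slack}
\|r_i\|^2=\langle r_i,u_i\rangle=s_i\ \ge\ 0 .
\end{equation}

This already handles $\alpha\ge2$: each row of $B^{\circ\alpha}$ has sum at most $\sum_k b_{ik}^2\le1$, so $I+B^{\circ\alpha}$ is diagonally dominant. It gives only $\mathrm{CE}(G)\le2$, which does not exclude the integer $2$. Below $2$ diagonal dominance fails. On a star with $d\ge2$ leaves and all weights $d^{-1/2}$, the matrix $B$ has eigenvalues $0,\pm1$, so $I+B\succeq0$; the center has slack $0$, and its row in $B^{\circ\alpha}$ has sum $d^{1-\alpha/2}>1$. What saves the star is that each leaf has slack $1-1/d$. The general principle is that the two ends of an edge cannot both be without slack, unless the weight is $0$ or $1$, in which case powers do not change it.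

The path $1-2-3-4$ with weights $a,t,a'$ shows this in one line. Expanding the tridiagonal determinant gives $\det(I+B)=(1-a^2)(1-a'^2)-t^2$, and $1-a^2=s_2+t^2$, $1-a'^2=s_3+t^2$. So
\[
(s_2+t^2)(s_3+t^2)\ \ge\ t^2 ,
\]
and $s_2=s_3=0$ forces $t^4\ge t^2$, that is, $t\in\{0,1\}$. In a general triangle-free graph the neighbors of $i$ may be adjacent to the neighbors of $j$, and there is no such determinant formula. The residuals replace it: their lengths are the square roots of the slacks, so a lower bound for $\langle r_i,r_j\rangle$ becomes, by Cauchy--Schwarz, a lower bound for the slacks.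

\begin{lemma}\label{lem:slack}
If $\{i,j\}\in E$ and $t=b_{ij}$, then
\[
s_i+s_j\ \ge\ \frac{2t(1-t^2)}{1+2t}.
\]
\end{lemma}

\begin{proof}
Since $j\sim i$, we have $\langle r_i,u_j\rangle=0$, and therefore, using \eqref{eq:slack} for the term $l=i$,
\[
\langle r_i,r_j\rangle=-\sum_{l\sim j}b_{jl}\langle r_i,u_l\rangle=-t\,s_i-\sum_{l\sim j,\ l\ne i}b_{jl}\langle r_i,u_l\rangle .
\]
Let $l\sim j$ with $l\ne i$. Then $l$ is not adjacent to $i$, since otherwise $i,j,l$ form a triangle, so $\langle u_i,u_l\rangle=0$ and
\[
-\langle r_i,u_l\rangle=\sum_{k\sim i}b_{ik}a_{kl}\ \ge\ t\,b_{jl},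
\]
where we kept the term $k=j$ and dropped the others, which are nonnegative because the entries of $A$ are. Consequently
\[
\langle r_i,r_j\rangle\ \ge\ -t\,s_i+t\sum_{l\sim j,\ l\ne i}b_{jl}^2=t\,(1-t^2-s_i-s_j).
\]
On the other hand $\langle r_i,r_j\rangle\le\sqrt{s_is_j}\le\frac12(s_i+s_j)$. Together these give $t(1-t^2)\le(\frac12+t)(s_i+s_j)$.
\end{proof}

To use the lemma we split the quadratic form of $A^{\circ\alpha}$ into one binary form per edge. The edge $\{i,j\}$ receives $b_{ij}^2$ from each of the diagonal entries $i$ and $j$, which suffices for $\alpha\ge2$, and in addition a share $1/\Delta$ of the slack at each end, which pays for lowering the exponent.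

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
The bound $\mathrm{CE}(G)\ge1$ is Example~\ref{ex:path}. Let $\delta=\frac{2}{3\Delta}$ and $\alpha\ge2-\delta$. By Lemma~\ref{lem:reduce}(b) it suffices to show $x^TA^{\circ\alpha}x\ge0$ for $A=I+B\in\mathbb P_G$ and $x\in\mathbb R^n$. Put $p_i=s_i/\Delta$, which is nonnegative by \eqref{eq:slack}. Vertex $i$ has at most $\Delta$ neighbors, so $1=s_i+\sum_{j\sim i}b_{ij}^2\ge\sum_{j\sim i}(p_i+b_{ij}^2)$. Multiplying by $x_i^2$, summing over $i$ and grouping by edges, we get
\[
x^TA^{\circ\alpha}x=\sum_ix_i^2+2\sum_{\{i,j\}\in E}b_{ij}^\alpha x_ix_j\ \ge\sum_{\{i,j\}\in E}\Bigl[(p_i+b_{ij}^2)x_i^2+(p_j+b_{ij}^2)x_j^2-2b_{ij}^\alpha|x_i||x_j|\Bigr].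
\]
Fix an edge and let $t=b_{ij}$. If $t=0$, the bracket is $p_ix_i^2+p_jx_j^2\ge0$. Let $t\in(0,1]$. By the inequality of arithmetic and geometric means the bracket is nonnegative once $(p_i+t^2)(p_j+t^2)\ge t^{2\alpha}$. The left side is at least $t^2(p_i+p_j)+t^4$ and the right side is at most $t^{4-2\delta}$. After division by $t^3$ it suffices to prove
\begin{equation}\label{eq:edge}
\frac{p_i+p_j}{t}+t\ \ge\ t^{1-2\delta}.
\end{equation}
For $t\le1$ we have $3(1+t)\ge2(1+2t)$, so Lemma~\ref{lem:slack} gives
\[
\frac{p_i+p_j}{t}\ \ge\ \frac{2(1-t)}{\Delta}\cdot\frac{1+t}{1+2t}\ \ge\ \frac{4}{3\Delta}(1-t)=2\delta(1-t).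
\]
Since $\Delta\ge2$, the exponent $1-2\delta$ lies in $[\frac13,1)$. So $t^{1-2\delta}$ is concave and lies below its tangent line at $t=1$, which is $1+(1-2\delta)(t-1)=t+2\delta(1-t)$. This proves \eqref{eq:edge}.
\end{proof}

The theorem fails for graphs with triangles: $K_4^{(1)}$ has critical exponent $2$ by (i). The gap below $2$ depends on $\Delta$ because the slack is shared among up to $\Delta$ edges, and by Corollary~\ref{cor:range} no gap independent of $\Delta$ exists.

\section{Matrices with two weights}\label{sec:two}

We now look for bad powers above $1$. Take a bipartite graph with weights too heavy for $I+B$ to be positive semidefinite, so that the $\pm1$ vector of the bipartition is a negative direction. Repair this direction with many light edges inside the two parts. A power $\alpha>1$ shrinks the light weights faster than the heavy ones, and the repair is undone.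

Let $V=V_+\sqcup V_-$, and suppose that every vertex of $G$ has exactly $d_1\ge1$ neighbors in the opposite part and exactly $d_2\ge1$ neighbors in its own part. Let $A_1$ and $A_2$ be the adjacency matrices of the edges between the parts and of the edges inside the parts, and let $\xi$ be the vector equal to $+1$ on $V_+$ and $-1$ on $V_-$. Then $A_1\xi=-d_1\xi$ and $A_2\xi=d_2\xi$. Fix
\[
w_1>\frac1{d_1},\qquad w_2=\frac{d_1w_1-1}{d_2}>0,\qquad A=I+w_1A_1+w_2A_2 .
\]
Since $A^{\circ\alpha}=I+w_1^\alpha A_1+w_2^\alpha A_2$, the vector $\xi$ is an eigenvector of $A^{\circ\alpha}$ with eigenvalue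
\[
\varphi(\alpha)=1-d_1w_1^\alpha+d_2w_2^\alpha ,
\]
and $w_2$ is chosen so that $\varphi(1)=0$: the repair is exact, with nothing to spare.

\begin{example}[the octahedron]\label{ex:octa}
Let $V=\mathbb Z/6\mathbb Z$, join $k$ and $l$ if $k-l\in\{\pm1,\pm2\}$, and split $V$ by parity. The edges between the parts form a $6$-cycle and the edges inside form two triangles, so $d_1=d_2=2$. Take $w_1=\frac34$, so that $w_2=\frac14$. Then $a_{kl}=\frac12+\frac12\cos\frac{\pi(k-l)}3$, so $A$ is the Gram matrix of the vectors $2^{-1/2}\,(1,\cos\frac{\pi k}3,\sin\frac{\pi k}3)$ and $A\succeq0$. Here $\varphi(\alpha)=1-2(\frac34)^\alpha+2(\frac14)^\alpha$ has $\varphi(1)=0$ and $\varphi(2)=1-\frac98+\frac18=0$. The function $(\frac43)^\alpha\varphi(\alpha)=(\frac43)^\alpha+2\cdot3^{-\alpha}-2$ is strictly convex, hence negative between its zeros $1$ and $2$. No power in $(1,2)$ preserves positivity on the octahedron.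
\end{example}

The same convexity argument works in general.

\begin{lemma}\label{lem:two}
Suppose that $A\succeq0$ and that $\alpha_0>1$ satisfies
\begin{equation}\label{eq:two}
d_1w_1^{\alpha_0}\Bigl(1-\Bigl(\frac{d_1}{d_2}\Bigr)^{\alpha_0-1}\Bigr)>1 .
\end{equation}
Then $\mathcal H_G\cap(1,\alpha_0]=\emptyset$.
\end{lemma}

\begin{proof}
From $w_2<d_1w_1/d_2$ we get $d_2w_2^{\alpha_0}<d_1w_1^{\alpha_0}(d_1/d_2)^{\alpha_0-1}$, so \eqref{eq:two} gives $\varphi(\alpha_0)<0$. The function $w_1^{-\alpha}\varphi(\alpha)=w_1^{-\alpha}+d_2(w_2/w_1)^\alpha-d_1$ is a sum of two exponentials with positive coefficients and a constant, hence convex. It vanishes at $1$ and is negative at $\alpha_0$, so on $(1,\alpha_0]$ it lies below a chord that is negative there. Thus $A\in\mathbb P_G$ and $A^{\circ\alpha}$ has a negative eigenvalue for all $\alpha\in(1,\alpha_0]$.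
\end{proof}

The octahedron has triangles, so Theorem~\ref{thm:upper} does not apply to it. The task is to run the same mechanism without triangles, and the parameters are then nearly forced.
\begin{itemize}
\item \emph{Heavy weight.} By \eqref{eq:slack}, $d_1w_1^2\le1$, while \eqref{eq:two} needs $d_1w_1^{\alpha_0}>1$. With $w_1=\theta\,d_1^{-1/2}$ the second quantity is $\theta^{\alpha_0}d_1^{1-\alpha_0/2}$, which for fixed $\theta$ and $\alpha_0<2$ is large when $d_1$ is large.
\item \emph{Many light edges.} The second factor in \eqref{eq:two} is close to $1$ when $d_2$ is much larger than $d_1$. Some such condition is needed: convexity of $t^\alpha$ gives $1+d_2w_2^\alpha\ge(1+d_2)^{1-\alpha}(1+d_2w_2)^\alpha=d_1w_1^\alpha\bigl(\frac{d_1}{1+d_2}\bigr)^{\alpha-1}$, so $\varphi\ge0$ on $[1,\infty)$ if $d_1>d_2$.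
\item \emph{Positivity in all other directions.} We want a common eigenbasis of $A_1$ and $A_2$ such that, apart from $\xi$ and the constant vector, the eigenvalues of $A_1$ are $O(\sqrt{d_1})$ in absolute value and those of $A_2$ are at least $-\frac{1}{2w_2}$. A small enough $\theta$ then gives $A\succeq0$.
\end{itemize}
Cayley graphs of abelian groups supply the common eigenbasis, and they turn the eigenvalues into character sums.

\section{The graphs $G_q$}\label{sec:Gq}

\subsection*{Cayley graphs and the trace}

Let $\Gamma$ be a finite abelian group in which $z+z=0$ for all $z$, and let $S\subset\Gamma\setminus\{0\}$. The \emph{Cayley graph} of $\Gamma$ with connection set $S$ has vertex set $\Gamma$, with $z$ adjacent to $z'$ if $z+z'\in S$. It is a simple graph, regular of degree $|S|$. A triangle $z,z',z''$ yields the three elements $z+z'$, $z'+z''$, $z''+z$ of $S$ with sum $0$; conversely, if $\sigma_1+\sigma_2+\sigma_3=0$ in $S$, then $0,\sigma_1,\sigma_1+\sigma_2$ is a triangle. If $\chi:\Gamma\to\{\pm1\}$ is a homomorphism, then $\sum_{\sigma\in S}\chi(z+\sigma)=\chi(z)\sum_{\sigma\in S}\chi(\sigma)$,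 so $\chi$ is an eigenvector of the adjacency matrix with eigenvalue $\sum_{\sigma\in S}\chi(\sigma)$.

Let $F=\mathbb F_q$ with $q$ a power of $2$. Squaring is an additive bijection of $F$. The \emph{trace} $\operatorname{Tr}(z)=z+z^2+z^4+\dots+z^{q/2}$ is an additive map $F\to\mathbb F_2$ with $\operatorname{Tr}(z^2)=\operatorname{Tr}(z)$. It is not identically zero, being a polynomial of degree less than $q$, so it takes each value $q/2$ times. Put $\psi(z)=(-1)^{\operatorname{Tr}(z)}$. Then $\psi(z+z')=\psi(z)\psi(z')$, and since $y\mapsto yz$ permutes $F$ for $z\ne0$,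
\begin{equation}\label{eq:orth}
\sum_{y\in F}\psi(yz)=\begin{cases}q,&z=0,\\0,&z\ne0.\end{cases}
\end{equation}

\subsection*{The construction}

We take $\Gamma=\mathbb F_2\times F^3$, with the first coordinate marking the two parts. The heavy edges come from the $q$ points of a curve in $F^3$, whose character sums have size $O(\sqrt q)$. The light edges come from about half of the cone over this curve, which has about $q^2/2$ points.

\begin{definition}\label{def:Gq}
Let $q=4^j$, $F=\mathbb F_q$, $T=\{x\in F:\operatorname{Tr}(x)=1\}$ and $c(y)=(y,y^3,y^5)\in F^3$. The graph $G_q$ is the Cayley graph of $\Gamma=\mathbb F_2\times F^3$ with connection set $S=S_1\cup S_2$, where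
\[
S_1=\{(1,c(y)):y\in F\},\qquad S_2=\{(0,x\,c(y)):x\in T,\ y\in F\setminus\{0\}\}.
\]
\end{definition}

Two properties of $T$ will exclude triangles. First, a sum of three elements of $T$ has trace $1$, so it is not zero; this is why we keep only half of each line of the cone. Second, $0,1\notin T$, because $\operatorname{Tr}(1)$ is a sum of $2j$ ones. This is where $q=4^j$ is used: for an odd power of $2$ we would have $1\in T$, and $(1,c(y))+(1,c(0))+(0,c(y))=0$ would be a triangle.

\begin{lemma}\label{lem:trifree}
We have $0\notin S$, $|S_1|=q$ and $|S_2|=q(q-1)/2$, and $G_q$ is triangle-free.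
\end{lemma}

\begin{proof}
The map $c$ is injective, so $|S_1|=q$. For $x\in T$ and $y\ne0$ the vector $xc(y)=(xy,xy^3,xy^5)$ has nonzero coordinates, and the ratio of the first two is $y^2$. This determines $y$ and then $x$, so $|S_2|=\frac q2(q-1)$ and $0\notin S$.

For at most three distinct nonzero $\eta\in F$, the vectors $c(\eta)=\eta\,(1,\eta^2,\eta^4)$ are linearly independent over $F$: up to nonzero factors they are rows of a Vandermonde matrix in the distinct elements $\eta^2$. Hence, in a vanishing linear combination of $c(y_1),c(y_2),c(y_3)$, the coefficients of the $y_i$ equal to a given nonzero $\eta$ add up to $0$. Suppose that $\sigma_1+\sigma_2+\sigma_3=0$ with $\sigma_i\in S$. By the first coordinate, either none or exactly two of the $\sigma_i$ lie in $S_1$.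

If none does, then $x_1c(y_1)+x_2c(y_2)+x_3c(y_3)=0$ with $x_i\in T$ and $y_i\ne0$. Adding the vanishing partial sums over all values $\eta$ gives $x_1+x_2+x_3=0$, which contradicts the first property of $T$.

If two do, then $c(y_1)+c(y_2)+xc(y_3)=0$ with $x\in T$ and $y_3\ne0$. The total coefficient of $\eta=y_3$ is $x+1$ if exactly one of $y_1,y_2$ equals $y_3$, and it is $x$ otherwise, since $1+1=0$. So $x\in\{0,1\}$, which contradicts the second property.
\end{proof}

\subsection*{The eigenvalues}

For $\epsilon=\pm1$ and $(\lambda,\mu,\nu)\in F^3$ let $f(y)=\lambda y+\mu y^3+\nu y^5$ and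
\[
\chi_{\epsilon,f}(e,z)=\epsilon^{e}\,\psi(\lambda z_1+\mu z_2+\nu z_3),\qquad (e,z)\in\Gamma ;
\]
we write $f=0$ for $(\lambda,\mu,\nu)=0$. These are $2q^3$ homomorphisms $\Gamma\to\{\pm1\}$. The product of two different ones is some $\chi_{\epsilon,f}$ with $(\epsilon,f)\ne(1,0)$, and its sum over $\Gamma$ vanishes by \eqref{eq:orth} if $f\ne0$ and by the factor $1+\epsilon$ if $f=0$. So they form an orthogonal basis of $\mathbb R^\Gamma$. Let $A_1,A_2$ be the adjacency matrices of the Cayley graphs with connection sets $S_1,S_2$. Their eigenvalues on $\chi_{\epsilon,f}$ are $\epsilon\Sigma_1(f)$ and $\Sigma_2(f)$, where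
\[
\Sigma_1(f)=\sum_{y\in F}\psi(f(y)),\qquad\Sigma_2(f)=\sum_{y\ne0}\sum_{x\in T}\psi(xf(y)).
\]
For $f=0$ these sums are $|S_1|$ and $|S_2|$; the vector $\chi_{1,0}$ is constant and $\chi_{-1,0}$ is the vector $\xi$ of Section~\ref{sec:two}.

The exponents $1,3,5$ are chosen with $\Sigma_1$ in mind. Even exponents are harmful: $\operatorname{Tr}(\lambda y+\lambda^2y^2)=0$ for all $y$, so a curve with coordinates $y$ and $y^2$ would have a nontrivial character sum equal to $q$. The exponents $3=2+1$ and $5=4+1$ make $f(y+h)+f(y)+f(h)$ additive in $y$, so that squaring the sum reduces it to \eqref{eq:orth}. For $\Sigma_2$ only a lower bound is needed, since $\Sigma_2$ enters the eigenvalues of $A$ with a positive coefficient.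

\begin{lemma}\label{lem:sums}
If $f\ne0$, then $|\Sigma_1(f)|\le4\sqrt q$ and $\Sigma_2(f)\ge-\frac52q$.
\end{lemma}

\begin{proof}
If $\mu=\nu=0$, then $\lambda\ne0$ and $\Sigma_1=0$ by \eqref{eq:orth}. Let $(\mu,\nu)\ne0$. In characteristic $2$ we have $(y+h)^3=y^3+y^2h+yh^2+h^3$ and $(y+h)^5=(y^4+h^4)(y+h)=y^5+y^4h+yh^4+h^5$, so
\[
f(y+h)+f(y)=f(h)+\mu y^2h+\mu yh^2+\nu y^4h+\nu yh^4 .
\]
The trace is unchanged by squaring, so we may raise each of the last four terms to the power $2$, $4$, $1$, $4$, respectively, which makes $y^4$ a common factor. The trace of their sum is $\operatorname{Tr}(y^4L(h))$ with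
\[
L(h)=\nu^4h^{16}+\mu^4h^8+\mu^2h^2+\nu h ,
\]
a nonzero polynomial of degree at most $16$. Writing the second summation variable as $y+h$ and using that $y\mapsto y^4$ permutes $F$, we obtain from \eqref{eq:orth}
\[
\Sigma_1^2=\sum_{h}\psi(f(h))\sum_y\psi(y^4L(h))=q\sum_{h:\,L(h)=0}\psi(f(h))\ \le\ 16q .
\]

The indicator function of $T$ is $\frac12(1-\psi(x))$. By \eqref{eq:orth},
\[
\sum_{x\in T}\psi(xz)=\frac12\sum_{x\in F}\psi(xz)-\frac12\sum_{x\in F}\psi(x(z+1))
\]
equals $\frac q2$ if $z=0$, equals $-\frac q2$ if $z=1$, and vanishes otherwise. Therefore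
\[
\Sigma_2=\frac q2\Bigl(\#\{y\ne0:f(y)=0\}-\#\{y\ne0:f(y)=1\}\Bigr)\ \ge\ -\frac52q ,
\]
because $f-1$ is a nonzero polynomial of degree at most $5$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
The graph $G_q$ is triangle-free by Lemma~\ref{lem:trifree}. Split $\Gamma$ by the first coordinate. This is the setting of Section~\ref{sec:two}, with $d_1=q$ and $d_2=q(q-1)/2$, so $d_1/d_2=\frac2{q-1}$.

\emph{Connectedness.} The indicator vector of each component of a regular graph is an eigenvector of the adjacency matrix for the eigenvalue equal to the degree, so it suffices to show that $d_1+d_2$ is a simple eigenvalue of $A_1+A_2$. The eigenvalue on $\chi_{\epsilon,f}$ is $\epsilon\Sigma_1(f)+\Sigma_2(f)$, and $\Sigma_2(f)\le d_2$. For $f\ne0$ we have $\epsilon\Sigma_1\le4\sqrt q<q$, and for $(\epsilon,f)=(-1,0)$ we have $\epsilon\Sigma_1=-q$. So only $\chi_{1,0}$ has eigenvalue $d_1+d_2$.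

\emph{A positive semidefinite matrix.} We choose the heavy weight so that $A_1$ uses up at most half of the diagonal in the directions $f\ne0$:
\[
w_1=\frac1{8\sqrt q},\qquad w_2=\frac{d_1w_1-1}{d_2}.
\]
The requirement $d_1w_1=\sqrt q/8>1$ is the hypothesis $q>64$. The eigenvalues of $A=I+w_1A_1+w_2A_2$ are $1+\epsilon w_1\Sigma_1(f)+w_2\Sigma_2(f)$. For $f=0$ they are $1+d_1w_1+d_2w_2>0$ and $\varphi(1)=0$. For $f\ne0$, Lemma~\ref{lem:sums} and $w_2<d_1w_1/d_2$ bound the eigenvalue below by
\[
1-4\sqrt q\,w_1-\frac52\cdot\frac{q}{d_2}\cdot d_1w_1=\frac12-\frac52\cdot\frac{2}{q-1}\cdot\frac{\sqrt q}{8}=\frac12-\frac58\cdot\frac{\sqrt q}{q-1}\ \ge\ \frac12-\frac5{12}>0 ,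
\]
since $\frac{\sqrt q}{q-1}$ is decreasing in $q$ and equals $\frac23$ at $q=4$. So $A\succeq0$.

\emph{Bad powers.} Since $d_1w_1^{\alpha_0}=8^{-\alpha_0}q^{1-\alpha_0/2}$, condition \eqref{eq:cond} is condition \eqref{eq:two}. By Lemma~\ref{lem:two}, $\mathcal H_{G_q}\cap(1,\alpha_0]=\emptyset$. By Example~\ref{ex:path}, $\mathcal H_{G_q}\cap(0,1)=\emptyset$, and $1\in\mathcal H_{G_q}$ because $A^{\circ1}=A$. Finally $\alpha_0\notin\mathcal H_{G_q}$ gives $\mathrm{CE}(G_q)\ge\alpha_0$.
\end{proof}

\section{Non-integer values and the range on triangle-free graphs}\label{sec:cor}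

\begin{proof}[Proof of Corollary~\ref{cor:counter}]
Let $q=2^{12}$ and $\alpha_0=\frac54$. Then $8^{-\alpha_0}q^{1-\alpha_0/2}=2^{-15/4}\cdot2^{9/2}=2^{3/4}>1.68$, and $\bigl(\frac2{4095}\bigr)^{1/4}<(2^{-10})^{1/4}=2^{-5/2}<0.18$. The left side of \eqref{eq:cond} exceeds $1.68\cdot0.82>1$, so $\mathrm{CE}(G_q)\ge\frac54$ by Theorem~\ref{thm:lower}. The graph $G_q$ is triangle-free and regular of degree $q+q(q-1)/2=q(q+1)/2$, so Theorem~\ref{thm:upper} gives $\mathrm{CE}(G_q)\le2-\frac{4}{3q(q+1)}<2$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:range}]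
If all components have at most two vertices, then $\mathrm{CE}(G)=0$ by Example~\ref{ex:edge}. Otherwise some component has at least three vertices, so $\Delta\ge2$, and Theorem~\ref{thm:upper} gives $\mathrm{CE}(G)\in[1,2)$.

Let $q=4^j\ge2^{28}$, $\eta=14/\log_2q\le\frac12$ and $\alpha_0=2-\eta\in[\frac32,2)$. Then $\bigl(\frac2{q-1}\bigr)^{\alpha_0-1}\le\bigl(\frac2{q-1}\bigr)^{1/2}<\frac12$, $\ 8^{-\alpha_0}>\frac1{64}$ and $q^{1-\alpha_0/2}=q^{\eta/2}=2^7$. The left side of \eqref{eq:cond} is greater than $\frac1{64}\cdot2^7\cdot\frac12=1$, and Theorem~\ref{thm:lower} gives $\mathrm{CE}(G_q)\ge2-\frac{14}{\log_2q}$. The numbers $\mathrm{CE}(G_q)$ lie in $[\frac32,2)$ and tend to $2$ as $j\to\infty$. So the supremum over triangle-free graphs is $2$, it is not attained, and infinitely many distinct values in $(1,2)$ occur.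
\end{proof}

\begin{remark}
The two proofs verify \eqref{eq:cond}, so Theorem~\ref{thm:lower} gives more than a lower bound: $\mathcal H_{G_q}\cap(0,\frac54]=\{1\}$ for $q=4^6$, and $\mathcal H_{G_q}\cap(0,2-\frac{14}{\log_2q}]=\{1\}$ for $q=4^j\ge2^{28}$.
\end{remark}

\begin{remark}
Every $G_q$ contains $P_3=K_3^{(1)}$ and no triangle, while $K_r$ and $K_r^{(1)}$ contain triangles for $r\ge4$; so $m_{G_q}=3$. The formula $\mathrm{CE}(G)=m_G-2$ therefore does not extend from chordal and bipartite graphs to all graphs, nor even to all triangle-free graphs.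
\end{remark}

We do not determine which values in $(1,2)$ occur as critical exponents, nor whether non-integer critical exponents greater than $2$ occur.

\begin{thebibliography}{9}

\bibitem{slides}
\emph{The critical exponent of a graph},
\texttt{http://www.math.iisc.ac.in/\textasciitilde{}khare/slides/2020-11-20-IITKGP.pdf}.

\end{thebibliography}
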